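# A quaternionic structure that no field realizes

## A natural guess: quaternionic structures come from fields

Quaternion algebras over a field obey a few formal rules: they are symmetric in their two slots, roughly bilinear, and two isomorphic ones can be given a common slot. One can turn these rules into axioms and forget the field. The natural first guess is that nothing is lost: every model of the axioms is, up to isomorphism, the model attached to some field. We make this precise, watch the guess pass some tests, and then show that it is false.

**Definition (quaternionic structure).** A quaternionic structure, or $Q$-structure, is a triple $(G,Q,q)$. Here $G$ is a group of exponent $2$ (that is, $x^2=1$ for all $x\in G$) with a distinguished element denoted $-1$; $Q$ is a set with a distinguished point $0$; and $q:G\times G\to Q$ is a surjective map such that for all $a,b,c,d\in G$: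

- Q1 (symmetry): $q(a,b)=q(b,a)$.
- Q2: $q(a,-a)=0$, where $-a$ means $(-1)a$.
- Q3 (weak bilinearity): $q(a,b)=q(a,c)\iff q(a,bc)=0$.
- Q4 (linkage): if $q(a,b)=q(c,d)$, there is $x\in G$ with $q(a,b)=q(a,x)$ and $q(c,d)=q(c,x)$.

The case $-1=1$ in $G$ is allowed. Taking $b=c$ in Q3 gives $q(a,1)=0$ for every $a$; we use this all the time.

**Definition (the structure of a field).** Let $F$ be a field of characteristic $\neq 2$. Put $G(F)=F^*/F^{*2}$ with distinguished element the class of $-1$. Let $Q(F)$ be the set of isomorphism classes of quaternion algebras $\left(\frac{a,b}{F}\right)$, pointed by the class of the split algebra $M_2(F)$, and let $q(a,b)$ be the class of $\left(\frac{a,b}{F}\right)$. This is a $Q$-structure: Q3 reflects the bilinearity of the symbol in the Brauer group, and Q4 is the common slot theorem.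

The textbook fact that we use most is that $\left(\frac{a,b}{F}\right)$ is split if and only if $ax^2+by^2=1$ has a solution $x,y\in F$. In particular, if $u,v\in F^*$ and $u+v=1$, then $q([u],[v])=0$, where $[u]$ is the square class of $u$.

**Definition (isomorphism).** $(G,Q,q)$ and $(G',Q',q')$ are isomorphic if there are a group isomorphism $\alpha:G\to G'$ with $\alpha(-1)=-1$ and a bijection $\beta:Q\to Q'$ with $\beta(q(a,b))=q'(\alpha(a),\alpha(b))$ for all $a,b$.

An isomorphism preserves and reflects the relation "$q(\cdot,\cdot)=0$". Indeed $q(1,1)=0$ in every $Q$-structure, so $\beta(0)=\beta(q(1,1))=q'(1,1)=0$, and $\beta$ is injective.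

The question is whether every $Q$-structure is isomorphic to $(G(F),Q(F),q)$ for some field $F$ of characteristic $\ne2$. It comes from the text "Multirings and The Chamber of Secrets: relationships between abstract theories of quadratic forms", which says: "We do not claim that every $Q$-structure is realized in this way, as the $Q$-structure associated to a field, but, on the other hand, is not known if there is a counter example."

## The guess on groups of order at most four

**Order 1.** Only $G=\{1\}$, $Q=\{0\}$ is possible, and $F=\mathbb C$ realizes it.

**Order 2.** Let $G=\{1,g\}$. All values $q(1,\cdot)$ are $0$, so only $q(g,g)$ matters. If $-1=1$, then Q2 gives $q(g,g)=0$, hence $Q=\{0\}$; the field $\mathbb F_5$ realizes this, because $-1$ is a square in it and all quaternion algebras over a finite field split. If $-1=g$, there are two cases. When $q(g,g)=0$ we get $Q=\{0\}$, realized by $\mathbb F_3$. When $q(g,g)\ne0$ we get the structure of $\mathbb R$.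

**Order 4 with $-1=1$.** Let $G=\{1,u,v,uv\}$. Now Q2 says $q(a,a)=0$ for all $a$. By Q3, $q(u,uv)=q(u,v)$ because $q(u,u)=0$, and $q(v,uv)=q(v,u)$ because $q(v,v)=0$. So everything is determined by whether $e=q(u,v)$ is $0$ or not, and there are at most two structures.

If $e\neq0$, take $F=\mathbb C((x))((y))$. Power series $1+\cdots$ with zero-free constant term $1$ are squares, so every element is $x^ly^m$ times a square, and the classes $1,x,y,xy$ are distinct: look at the parity of the $y$-adic valuation and note that $x$ is not a square in $\mathbb C((x))$. The algebra $\left(\frac{x,y}{F}\right)$ is not split, since otherwise $y$ would be a norm $s^2-xt^2$ from $F(\sqrt x)$. But such an element has even $y$-adic valuation: if $s,t$ have different valuations the smaller one wins, and if they have the same valuation the leading coefficient $\bar s^2-x\bar t^2$ is nonzero because $x$ is not a square in $\mathbb C((x))$.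

If $e=0$, then $Q=\{0\}$. By Zorn's lemma choose, inside an algebraic closure of $\mathbb C(x)$, a maximal extension $F$ of $\mathbb C(x)$ in which $x$ and $1-x$ have independent square classes. If some $c\in F^*$ had class outside $\langle [x],[1-x]\rangle$, then, since the kernel of $G(F)\to G(F(\sqrt c))$ is $\{1,[c]\}$, the two classes would remain independent in $F(\sqrt c)$, against maximality. So $G(F)$ has order $4$. By Tsen's theorem every ternary quadratic form over an algebraic extension of $\mathbb C(x)$ is isotropic, so every quaternion algebra over $F$ splits. Also $-1$ is a square in $F$.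

So the guess survives these tests. To refute it we need a property that all fields have and that does not follow from Q1–Q4.

## Points on a line and the classes of their differences

What does a field have that the axioms do not mention? It has addition. A relation $q(a,b)=0$ with $a,b\ne1$ provides an honest element $t$ with $[t]=a$ and $[1-t]=b$. Several such relations provide several elements, and these can be subtracted from each other. Let us see what the differences must satisfy.

**Lemma 1.** Let $F$ be a field with $\operatorname{char}F\neq 2$. Let $a_i,b_i\in G(F)$ $(i=1,2,3)$ satisfy $q(a_i,b_i)=0$, $a_i\neq1$, $b_i\ne1$, with $a_1,a_2,a_3$ distinct. Then there are $y_{12},y_{13},y_{23}\in G(F)$ such that for $1\le i<j\le3$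

- (A$_{ij}$) $q(a_ia_j,\;a_iy_{ij})=0$,
- (B$_{ij}$) $q(b_ib_j,\;b_jy_{ij})=0$,
- (C) $q(y_{12}y_{13},\;y_{23}y_{13})=0$.

*Proof.* Let $\tilde a_i,\tilde b_i\in F^*$ represent $a_i,b_i$. As the algebra splits, there are $x_i,z_i\in F$ with $\tilde a_ix_i^2+\tilde b_iz_i^2=1$. If $z_i=0$, then $\tilde a_i$ is a square and $a_i=1$; if $x_i=0$, then $b_i=1$. Both are excluded, so $x_iz_i\neq0$. Put $t_i=\tilde a_ix_i^2$. Then $[t_i]=a_i$ and $[1-t_i]=[\tilde b_iz_i^2]=b_i$. The $t_i$ are distinct because their classes $a_i$ are. Let $y_{ij}=[t_i-t_j]$ for $i<j$.

Now apply "$u+v=1$ implies $q([u],[v])=0$" to the identities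
$$1=\frac{t_j}{t_i}+\frac{t_i-t_j}{t_i},\qquad 1=\frac{1-t_i}{1-t_j}+\frac{t_i-t_j}{1-t_j},\qquad 1=\frac{t_1-t_2}{t_1-t_3}+\frac{t_2-t_3}{t_1-t_3}.\tag{1}$$
Every class is its own inverse, so the classes of the summands are $a_ia_j,\ a_iy_{ij}$ in the first, $b_ib_j,\ b_jy_{ij}$ in the second, and $y_{12}y_{13},\ y_{23}y_{13}$ in the third. $\blacksquare$

The property in Lemma 1 speaks only of multiplication in $G$, of $1$, and of $q(\cdot,\cdot)=0$. So it is an isomorphism invariant: a $Q$-structure that violates it is not the structure of a field.

Why three points? It would be simpler to use two points and only (A$_{12}$), (B$_{12}$). This attempt fails, because the axioms already give the two-point property.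

**Proposition 1.** In every $Q$-structure, if $q(a_1,b_1)=q(a_2,b_2)=0$, there is $y$ with $q(a_1a_2,a_1y)=0$ and $q(b_1b_2,b_2y)=0$.

*Proof.* By Q3, $q(b_2,a_1a_2)=q(b_2,a_1)$, since $q(b_2,a_1a_2\cdot a_1)=q(b_2,a_2)=0$. Likewise $q(a_1,b_1b_2)=q(a_1,b_2)$, since $q(a_1,b_1)=0$. By symmetry,
$$q(a_1a_2,b_2)=q(a_1,b_2)=q(b_1b_2,a_1).$$
Now Q4 gives $x$ with $q(a_1a_2,x)=q(a_1a_2,b_2)$ and $q(b_1b_2,x)=q(b_1b_2,a_1)$, which by Q3 means $q(a_1a_2,b_2x)=0$ and $q(b_1b_2,a_1x)=0$. Put $y=a_1b_2x$. Then $a_1y=b_2x$ and $b_2y=a_1x$. $\blacksquare$

With three points, Proposition 1 produces $y_{12}$, $y_{13}$, $y_{23}$ separately, each satisfying its own (A) and (B). But linkage has chosen them independently of each other, and nothing in this argument makes (C) true. So (C) is the relation to attack. We want a $Q$-structure that is as free as possible: three relations $q(a_i,b_i)=0$, plus only what Q4 forces.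

## Structures from subspaces of an exterior square

From here on vector spaces are over $\mathbb F_2$. Recall that $u\wedge u=0$, so $u\wedge v=v\wedge u$; that $u\wedge v=0$ if and only if $u,v$ are linearly dependent; that $\Lambda^2U\subseteq\Lambda^2V$ for a subspace $U\subseteq V$; and that for $V'=V\oplus\mathbb F_2x$ we have $\Lambda^2V'=\Lambda^2V\oplus(x\wedge V)$, where $u\mapsto x\wedge u$ is injective on $V$.

For a space $V$ and a subspace $K\subseteq\Lambda^2V$, let $G=V$ written additively, with distinguished element $-1:=0\in V$. Let
$$q(u,v)=u\wedge v+K\in\Lambda^2V/K,$$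
and let $Q$ be the image of $q$, pointed by $0$. The first three axioms are automatic. Q1 is $u\wedge v=v\wedge u$. Q2 is $q(a,-a)=a\wedge a+K=0$. In Q3 both sides say $a\wedge(b+c)\in K$. Only Q4 is a condition on $K$. It says: if $a\wedge b+c\wedge d\in K$, there is $x\in V$ with
$$a\wedge(b+x)\in K,\qquad c\wedge(d+x)\in K.\tag{2}$$

When $a,c$ are linearly dependent, (2) can always be solved in $V$. If $a=0$, take $x=d$. If $c=0$, take $x=b$. If $a=c\neq0$, take $x=b$; then $c\wedge(d+b)=a\wedge b+c\wedge d\in K$. Over $\mathbb F_2$ these are all the dependent cases.

**Example.** For $\dim V=2$ and $K=0$ this is the structure with $e\ne0$ found above: $q(u,v)\neq0$ exactly when $u,v$ are independent. In fact $K=0$ satisfies Q4 for every $V$. Let $a\wedge b=c\wedge d$ with $a,c$ independent. If this bivector is $0$, then $b\in\langle a\rangle$ and $d\in\langle c\rangle$, and $x=0$ works. Otherwise $\langle a,b\rangle=\langle c,d\rangle=\langle a,c\rangle$, so $b\in c+\langle a\rangle$ and $d\in a+\langle c\rangle$, and $x=a+c$ works.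

**Example (the obvious candidate fails).** Let $V_0$ have basis $a_1,b_1,a_2,b_2,a_3,b_3$ and let
$$K_0=\langle a_1\wedge b_1,\ a_2\wedge b_2,\ a_3\wedge b_3\rangle .$$
This encodes exactly the three relations we want, but Q4 fails. Following the proof of Proposition 1, for $i<j$ we compute
$$(a_i+a_j)\wedge b_j+(b_i+b_j)\wedge a_i=a_i\wedge b_i+a_j\wedge b_j\in K_0.\tag{3}$$
A solution $x\in V_0$ of the corresponding (2) would give $y=a_i+b_j+x\in V_0$ with $(a_i+a_j)\wedge(a_i+y)\in K_0$ and $(b_i+b_j)\wedge(b_j+y)\in K_0$. The next lemma says that no such $y$ exists.

**Lemma 2.** Let $i<j$. There is no $y\in V_0$ with both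
$$A=(a_i+a_j)\wedge(a_i+y)\in K_0\quad\text{and}\quad B=(b_i+b_j)\wedge(b_j+y)\in K_0 .$$

*Proof.* Suppose $A\in K_0$, say $A=\sum_m c_m\,a_m\wedge b_m$. Since $(a_i+a_j)\wedge A=0$ in $\Lambda^3V_0$, we get, with $l$ the third index,
$$c_i\,a_j\wedge a_i\wedge b_i+c_j\,a_i\wedge a_j\wedge b_j+c_l\,a_i\wedge a_l\wedge b_l+c_l\,a_j\wedge a_l\wedge b_l=0 .$$
The four monomials are distinct basis elements of $\Lambda^3V_0$, so all $c_m=0$ and $A=0$. As $a_i+a_j\ne0$, this means $a_i+y\in\{0,a_i+a_j\}$, that is, $y\in\{a_i,a_j\}$. The same argument with the letters $a$ and $b$ interchanged, applied to $(b_i+b_j)\wedge B=0$, gives $B=0$, so $b_j+y\in\{0,b_i+b_j\}$ and $y\in\{b_i,b_j\}$. These sets are disjoint. $\blacksquare$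

So $V_0$ must be enlarged to make Q4 true. The danger is that enlarging may create solutions $y_{ij}$ of (A), (B), (C), and these can lie anywhere in the enlarged space. We need a quantity that controls all possible positions at once.

## Adjoining one vector and two relations

**Definition (one-step extension).** Let $a\wedge b+c\wedge d\in K$ with $a,c$ linearly independent. Put
$$V'=V\oplus\mathbb F_2x,\qquad K'=K+\langle a\wedge(b+x),\ c\wedge(d+x)\rangle\subseteq\Lambda^2V'.$$

This solves (2) for one quadruple in the cheapest way: one new vector, two new relations. It suggests counting each dimension of the space twice and each relation once.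

**Definition (the count $\delta$).** For a finite-dimensional $U\subseteq V$ let $K(U)=K\cap\Lambda^2U$ and
$$\delta(U)=2\dim U-\dim K(U).$$
For subspaces of $V'$ use $K'$ instead of $K$.

For instance $\delta(V_0)=2\cdot6-3=9$.

**Lemma 3.** (i) $K'\cap\Lambda^2V=K$. (ii) If $U'\subseteq V'$ is finite-dimensional and $U=U'\cap V$, then $\delta(U')\geq\delta(U)$.

*Proof.* Using $\Lambda^2V'=\Lambda^2V\oplus(x\wedge V)$, define $\pi:\Lambda^2V'\to V$ by $\pi(\kappa+x\wedge u)=u$. It is linear with kernel $\Lambda^2V$.

(i) The map $\pi$ kills $K$ and sends the two new generators to $a$ and $c$, which are independent. So an element $\kappa+\lambda\, a\wedge(b+x)+\mu\, c\wedge(d+x)$ of $K'$, with $\kappa\in K$, is killed by $\pi$ only if $\lambda=\mu=0$. Hence $K'\cap\Lambda^2V=\ker(\pi|_{K'})=K$, and $\pi(K')=\langle a,c\rangle$ has dimension $2$.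

(ii) If $U'=U\subseteq V$, then $K'\cap\Lambda^2U=K\cap\Lambda^2U$ by (i), and the two counts agree. Otherwise $U'=U\oplus\langle x+v\rangle$ for some $v\in V$, and $\dim U'=\dim U+1$. Here $\Lambda^2U'=\Lambda^2U\oplus (x+v)\wedge U$ and $\pi((x+v)\wedge u)=u$, so $\Lambda^2U'\cap\Lambda^2V=\Lambda^2U$. Therefore the kernel of $\pi$ on $K'\cap\Lambda^2U'$ is
$$K'\cap\Lambda^2V\cap\Lambda^2U'=K\cap\Lambda^2U=K(U),$$
while the image lies in the two-dimensional space $\langle a,c\rangle$. So $\dim K'(U')\le\dim K(U)+2$, and $\delta(U')\ge 2\dim U+2-\dim K(U)-2=\delta(U)$. $\blacksquare$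

**Example (why (C) tips the balance).** Start from $(V_0,K_0)$ and perform the three one-step extensions for the relations (3), one for each pair $i<j$, with new vectors $x_{12},x_{13},x_{23}$. The result $W$ has dimension $9$, and its space of relations $L$ has dimension $3+2\cdot3=9$, because each step adds exactly $2$ by the proof of Lemma 3(i). So $\delta(W)=18-9=9$. The vectors $y_{ij}=a_i+b_j+x_{ij}$ satisfy all six conditions (A), (B), since $a_i+y_{ij}=b_j+x_{ij}$ and $b_j+y_{ij}=a_i+x_{ij}$. Here (C) would require
$$(y_{12}+y_{13})\wedge(y_{23}+y_{13})\in L.$$
With $P=\langle x_{12},x_{13},x_{23}\rangle$ we have $L\subseteq\Lambda^2V_0\oplus(V_0\wedge P)$, while this element has the nonzero component $x_{12}\wedge x_{23}+x_{12}\wedge x_{13}+x_{13}\wedge x_{23}$ in $\Lambda^2P$. So it is not in $L$. If it were added as a tenth relation, the count would drop to $18-10=8$.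

This is the mechanism. Three differences bring at most three new dimensions, which are worth $6$. The seven conditions cost $7$. If no extension can push $\delta$ below $9$, the seven conditions cannot hold together. What remains is to build the full structure and to do the count when the $y_{ij}$ are arbitrary and possibly dependent.

## The structure $\mathcal V$ and the inequality $\delta\geq9$

Start from $(V_0,K_0)$ above. Given $(V_n,K_n)$ with $V_n$ finite, go successively through the finitely many quadruples $(a,b,c,d)\in V_n^4$ with $a\wedge b+c\wedge d\in K_n$ and $a,c$ independent. For each of them perform a one-step extension of the space obtained so far; the relation persists, because the spaces of relations only grow. Call the result $(V_{n+1},K_{n+1})$; again $V_{n+1}$ is finite. Put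
$$V_\infty=\bigcup_nV_n,\qquad K_\infty=\bigcup_nK_n .$$
Listing all intermediate spaces gives a chain $V_0=W_0\subset W_1\subset W_2\subset\cdots$ with union $V_\infty$, in which each member is a one-step extension of the previous one. Write $L_j\subseteq\Lambda^2W_j$ for the relations at stage $j$.

**Old relations do not change.** Repeated use of Lemma 3(i) gives $L_m\cap\Lambda^2W_j=L_j$ for $m\ge j$, hence $K_\infty\cap\Lambda^2W_j=L_j$. In particular
$$K_\infty\cap\Lambda^2V_n=K_n\quad\text{for all }n.\tag{4}$$

**The result is a $Q$-structure.** Only Q4 needs checking. Let $a\wedge b+c\wedge d\in K_\infty$ with $a,b,c,d\in V_n$. By (4) this element lies in $K_n$. If $a,c$ are dependent, (2) is solvable in $V_n$. If they are independent, the quadruple was treated on the way to $V_{n+1}$, and the vector adjoined for it solves (2) with relations in $K_{n+1}\subseteq K_\infty$. Call this $Q$-structure $\mathcal V$; in it $-1=1$, since both are the zero vector.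

**The count stays at least 9.** For every finite-dimensional $U$ with $V_0\subseteq U\subseteq V_\infty$, computing $\delta$ with $K_\infty$,
$$\delta(U)\ge\delta(V_0)=9.\tag{5}$$
Indeed, choose $N$ with $U\subseteq W_N$. Since $K_\infty\cap\Lambda^2W_j=L_j$, the count of a subspace of $W_j$ is the same with $L_j$ as with $K_\infty$. Lemma 3(ii), applied to $U\cap W_j\subseteq W_j$ and its intersection $U\cap W_{j-1}$ with $W_{j-1}$, gives $\delta(U\cap W_j)\ge\delta(U\cap W_{j-1})$. Go from $j=N$, where $U\cap W_N=U$, down to $j=0$, where $U\cap W_0=V_0$.

## Seven relations among three differences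

**Theorem 1.** $\mathcal V$ is a countably infinite $Q$-structure that is not isomorphic to $(G(F),Q(F),q)$ for any field $F$ of characteristic $\neq2$.

So the answer to the question is no: not every $Q$-structure is isomorphic to that of a field.

*Proof.* In $\mathcal V$ we have $q(a_i,b_i)=0$, the $a_i,b_i$ are not the identity element $0$, and $a_1,a_2,a_3$ are distinct. By Lemma 1 and its invariance under isomorphism, it suffices to show that no $y_{12},y_{13},y_{23}\in V_\infty$ satisfy (A), (B), (C). Suppose they do.

**Step 0: write out the seven relations.** The purpose is to separate the part that lies over $V_0$ from the part involving the $y$'s. The space $K_\infty$ contains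
$$A_{ij}=(a_i+a_j)\wedge(a_i+y_{ij})=a_i\wedge a_j+(a_i+a_j)\wedge y_{ij},$$
$$B_{ij}=(b_i+b_j)\wedge(b_j+y_{ij})=b_i\wedge b_j+(b_i+b_j)\wedge y_{ij},$$
$$C=(y_{12}+y_{13})\wedge(y_{23}+y_{13})=y_{12}\wedge y_{23}+y_{12}\wedge y_{13}+y_{13}\wedge y_{23}.$$

**Step 1: no $y_{ij}$ lies in $V_0$.** This ensures that each difference is really new. If $y_{ij}\in V_0$, then $A_{ij},B_{ij}\in K_\infty\cap\Lambda^2V_0=K_0$ by (4), which contradicts Lemma 2.

**Step 2: split the exterior square.** Let $Y=V_0+\langle y_{12},y_{13},y_{23}\rangle$. Choose a complement $P$ of $V_0$ in $Y$, let $k=\dim P$, and write $y_{ij}=v_{ij}+p_{ij}$ with $v_{ij}\in V_0$, $p_{ij}\in P$. The $p_{ij}$ span $P$. By Step 1 all $p_{ij}\neq0$, so $1\le k\le3$. We have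
$$\Lambda^2Y=\Lambda^2V_0\ \oplus\ (V_0\wedge P)\ \oplus\ \Lambda^2P,\qquad V_0\wedge P\cong V_0\otimes P .$$
The elements $A_{ij}$ and $B_{ij}$ lie in the first two summands, and their components in $V_0\otimes P$ are $(a_i+a_j)\otimes p_{ij}$ and $(b_i+b_j)\otimes p_{ij}$. The component of $C$ in $\Lambda^2P$ is
$$p_{12}\wedge p_{23}+p_{12}\wedge p_{13}+p_{13}\wedge p_{23}.$$

**Step 3: the rank of the six elements $A_{ij},B_{ij}$ modulo $\Lambda^2V_0$.** Here we must see which of the relations can collapse. The $A$-components lie in $\langle a_1,a_2,a_3\rangle\otimes P$ and the $B$-components in $\langle b_1,b_2,b_3\rangle\otimes P$. These two subspaces meet in $0$, and the map $a_i\mapsto b_i$ carries the $A$-components to the $B$-components. So together they span a space of dimension $2r$, where $r$ is the rank of the three elements $e_{ij}\otimes p_{ij}$ with $e_{ij}=a_i+a_j$.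

The vectors $e_{12},e_{13}$ are independent and $e_{23}=e_{12}+e_{13}$. Hence a relation $\sum c_{ij}\,e_{ij}\otimes p_{ij}=0$ reads
$$e_{12}\otimes(c_{12}p_{12}+c_{23}p_{23})+e_{13}\otimes(c_{13}p_{13}+c_{23}p_{23})=0,$$
that is, $c_{12}p_{12}=c_{23}p_{23}=c_{13}p_{13}$. If some $c_{ij}=1$, the common value is nonzero, because all $p_{ij}\neq0$; so all $c_{ij}=1$ and $p_{12}=p_{13}=p_{23}$, which forces $k=1$. Thus $r=3$ if $k\in\{2,3\}$. If $k=1$, the three $p_{ij}$ are equal, being nonzero in a one-dimensional space over $\mathbb F_2$; then there is exactly one nontrivial relation, and $r=2$.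

**Step 4: bound $\dim K(Y)$ from below.** Here $K(Y)=K_\infty\cap\Lambda^2Y$. The three generators of $K_0$ are independent in $\Lambda^2V_0$. Choose $2r$ of the $A_{ij},B_{ij}$ whose components in $V_0\otimes P$ are independent. With respect to the decomposition in Step 2 these $3+2r$ elements are in triangular form, so they are independent. If $k=3$, the $p_{ij}$ form a basis of $P$, so the component of $C$ in $\Lambda^2P$ is nonzero. As the other elements have zero component there, $C$ is independent of them. Altogether:

- If $k=1$, then $\dim K(Y)\geq3+4=7$ and $\delta(Y)\le14-7=7$.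
- If $k=2$, then $\dim K(Y)\geq3+6=9$ and $\delta(Y)\le16-9=7$.
- If $k=3$, then $\dim K(Y)\geq3+6+1=10$ and $\delta(Y)\le18-10=8$.

In every case $\delta(Y)\le8<9$, which contradicts (5). So $\mathcal V$ violates Lemma 1.

**Step 5: cardinality.** $V_\infty$ is a countable union of finite sets. For every $n$ the quadruple $(a_1,0,a_2,0)$ is one of those treated in passing from $V_n$ to $V_{n+1}$: its entries $a_1,a_2$ are independent and $a_1\wedge0+a_2\wedge0=0\in K_n$. So $\dim V_{n+1}>\dim V_n$ for all $n$, and $V_\infty$ is infinite. $\blacksquare$

The group of $\mathcal V$ is infinite, and so are the groups in the variants below. The question for finite $G$ is not addressed here.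

## Products, subgroups of $K^*$, and first-order sentences

If $S_1,S_2$ are $Q$-structures, so is $S_1\times S_2$, with group $G_1\times G_2$, distinguished element $(-1,-1)$, set $Q_1\times Q_2$ pointed by $(0,0)$, and $q=q_1\times q_2$. All axioms hold componentwise; for Q4, take for $x$ the pair of elements given by the two factors.

Part (b) of the next theorem replaces $F^{*2}$ by an arbitrary subgroup $T$. For orientation take $K=\mathbb R$ and $T$ the positive reals, which is $\mathbb R^{*2}$. The only nontrivial class is that of the negative numbers, and $1\notin uT+vT$ for $u,v<0$. This matches $q(-1,-1)\ne0$ in the structure of $\mathbb R$.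

**Theorem 2.** Let $S$ be any $Q$-structure.

(a) $\mathcal V\times S$ is not the $Q$-structure of any field of characteristic $\neq2$. Consequently there are non-realizable $Q$-structures of every infinite cardinality of $G$, and ones with $-1\neq1$.

(b) More generally, let $K$ be a field of any characteristic and $T\le K^*$ any subgroup. There is no group isomorphism $\varphi:K^*/T\to G(\mathcal V\times S)$ such that for all $u,v\in K^*\setminus T$
$$q(\varphi(uT),\varphi(vT))=0\iff1\in uT+vT .\tag{6}$$

(c) Sharpness. The two-point analogue of Lemma 1 holds in every $Q$-structure: if $q(a_1,b_1)=q(a_2,b_2)=0$, there is $y$ with $q(a_1a_2,a_1y)=0$ and $q(b_1b_2,b_2y)=0$. So three points is the smallest number for which this kind of obstruction can occur.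

(d) No $Q$-structure elementarily equivalent to $\mathcal V\times S$ (in the language of $G$ with multiplication, $1$, $-1$, and the relation $q(a,b)=0$) comes from a field of characteristic $\neq2$.

*Proof of (b).* The aim is to rerun Lemma 1 with $T$ in place of the squares. Let $g_i=(a_i,1)$ and $h_i=(b_i,1)$ in $G(\mathcal V\times S)$. They are not the identity, the $g_i$ are distinct, and $q(g_i,h_i)=0$, since $q_S(1,1)=0$.

Suppose $\varphi$ exists. Let $u_iT=\varphi^{-1}(g_i)$ and $v_iT=\varphi^{-1}(h_i)$. As $g_i,h_i\neq1$, we have $u_i,v_i\notin T$, so (6) gives $1\in u_iT+v_iT$. That is, there are $t_i\in\varphi^{-1}(g_i)$ with $1-t_i\in\varphi^{-1}(h_i)$. The $t_i$ are distinct because the $g_i$ are. Put $y_{ij}=\varphi((t_i-t_j)T)$.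

If $u+v=1$ with $u,v\in K^*$, then $q(\varphi(uT),\varphi(vT))=0$: for $u,v\notin T$ this is (6), and if $u\in T$ or $v\in T$ it holds because $q(1,\cdot)=0$. The identities (1) are valid in every field, and $K^*/T\cong G(\mathcal V\times S)$ has exponent $2$, so classes may be inverted freely as before. They give (A), (B), (C) for $g_i,h_i,y_{ij}$ in $\mathcal V\times S$. Projecting to $\mathcal V$ gives a solution of (A), (B), (C) there for $a_i,b_i$, which the proof of Theorem 1 excludes.

*Proof of (a).* Suppose $\mathcal V\times S$ is isomorphic to the structure of $F$. Apply (b) with $K=F$, $T=F^{*2}$ and $\varphi$ the isomorphism of groups. We check (6). For $u,v\notin F^{*2}$, the algebra $\left(\frac{u,v}{F}\right)$ splits if and only if $ux^2+vy^2=1$ is solvable, and then $x,y\ne0$ automatically, since otherwise $u$ or $v$ would be a square. So splitting is equivalent to $1\in uT+vT$. As isomorphisms preserve and reflect $q=0$, condition (6) holds, against (b).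

For an infinite cardinal $\kappa$, let $S$ have a group of exponent $2$ and cardinality $\kappa$, with $-1=1$ and $Q=\{0\}$. All axioms are trivial, and $G(\mathcal V\times S)$ has cardinality $\aleph_0\cdot\kappa=\kappa$. For $-1\neq1$, let $S$ be the $Q$-structure of $\mathbb R$.

*Proof of (c).* The two-point statement is Proposition 1. For a single point the conditions (A), (B), (C) are empty.

*Proof of (d).* Two structures are elementarily equivalent if they satisfy the same first-order sentences. The property in Lemma 1 is a single sentence of the form $\forall\exists$ in this language: for all $a_1,a_2,a_3,b_1,b_2,b_3$, if the hypotheses of Lemma 1 hold, then there exist $y_{12},y_{13},y_{23}$ with (A), (B), (C). It holds for all fields of characteristic $\ne2$ by Lemma 1. It fails in $\mathcal V\times S$ for the elements $g_i,h_i$, because a solution there would project to one in $\mathcal V$. So it fails in every structure elementarily equivalent to $\mathcal V\times S$. $\blacksquare$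

## $\mathcal V$ inside the structure of a field

Does $\mathcal V$ perhaps contradict some identity that all quaternion algebras satisfy? No. The obstruction is about the existence of the $y_{ij}$, and it disappears if one may enlarge the group.

**Theorem 3.** For any countable-dimensional $\mathbb F_2$-space $V$ and any subspace $K\subseteq\Lambda^2V$, there are a field $M\supset\mathbb C$ and an injective homomorphism $\iota:V\to M^*/M^{*2}$ such that for all $a,b,c,d\in V$
$$a\wedge b+c\wedge d\in K\iff\left(\tfrac{\iota a,\iota b}{M}\right)\cong\left(\tfrac{\iota c,\iota d}{M}\right).$$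
In particular $\mathcal V$ embeds (preserving and reflecting all equalities $q(a,b)=q(c,d)$) as a substructure of the $Q$-structure of a field, although it is not itself one.

Here are the textbook facts that we use. In the Brauer group $\operatorname{Br}(L)$ of a field $L$ of characteristic $\ne2$, the class of $\left(\frac{a,b}{L}\right)$ is bilinear in the square classes of $a,b$ and is killed by $2$, and $\left(\frac{a,a}{L}\right)\cong\left(\frac{a,-1}{L}\right)$. Two quaternion algebras are isomorphic if and only if their Brauer classes agree. For a rational function field $L=k(z)$ with $\operatorname{char}k=0$, the residue at $z=0$ is a homomorphism defined on the $2$-torsion of $\operatorname{Br}(L)$ with values in $k^*/k^{*2}$. It sends the class of $\left(\frac{u,v}{L}\right)$ to $1$ and that of $\left(\frac{u,z}{L}\right)$ to the class of $u$, for $u,v\in k^*$. A Severi–Brauer variety is attached to each central simple algebra; for the quaternion algebra $\left(\frac{a,b}{L}\right)$ it is the conic $ax^2+by^2=z^2$. Severi–Brauer varieties are geometrically integral.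

*Proof.* **Step 1: realize $K=0$.** Let $(e_i)_{i\in I}$ be a basis of $V$, let $L=\mathbb C(x_i:i\in I)$, and send $e_i$ to the class of $x_i$. A product of finitely many distinct variables, at least one of them, has odd valuation at $x_i=0$ for each $x_i$ that occurs, so it is not a square. Thus $V\to L^*/L^{*2}$ is injective. As $-1$ is a square in $L$, the symbol is bilinear and alternating, so $a\wedge b\mapsto\left(\frac{a,b}{L}\right)$ defines a homomorphism $\rho:\Lambda^2V\to\operatorname{Br}(L)$.

The map $\rho$ is injective. Let $0\neq\lambda=\sum_{i<j}c_{ij}\,e_i\wedge e_j$, where $I$ has been ordered. Let $x_n$ be the last of the finitely many variables that occur in $\lambda$ with a nonzero coefficient. Then some $c_{in}\ne0$ with $i<n$. Regard $L$ as $k(x_n)$ with $k=\mathbb C(x_i:i\neq n)$. The residue of $\rho(\lambda)$ at $x_n=0$ is the class of $\prod_{i<n}x_i^{c_{in}}$, which is not a square in $k$. So $\rho(\lambda)\ne0$.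

**Step 2: kill the elements of $K$ one at a time.** The space $K$ is countable; let $\kappa_1,\kappa_2,\dots$ be a sequence spanning it, with repetitions or zeros allowed. Put $M_0=L$. Let $M_j$ be the function field of the Severi–Brauer variety over $M_{j-1}$ of a central simple algebra in the class $\rho(\kappa_j)_{M_{j-1}}$, for example a tensor product of quaternion algebras. By Amitsur (*Generic splitting fields of central simple algebras*, Ann. of Math. 62 (1955)), $\ker(\operatorname{Br}M_{j-1}\to\operatorname{Br}M_j)$ is the subgroup generated by that class. We claim that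
$$\ker(\Lambda^2V\to\operatorname{Br}M_j)=\langle\kappa_1,\dots,\kappa_j\rangle .$$
For $j=0$ this is Step 1. For $j\ge1$, the inclusion "$\supseteq$" is clear from the construction. Conversely, if $\lambda$ dies in $\operatorname{Br}M_j$, its image in $\operatorname{Br}M_{j-1}$ is $0$ or the image of $\kappa_j$, since that class is killed by $2$. So $\lambda$ or $\lambda+\kappa_j$ lies in the kernel at stage $j-1$, which is $\langle\kappa_1,\dots,\kappa_{j-1}\rangle$ by induction.

**Step 3: no square class is lost.** As the variety is geometrically integral, $M_{j-1}$ is algebraically closed in $M_j$. If an element of $M_{j-1}$ is a square in $M_j$, its square root is algebraic over $M_{j-1}$ and so lies in $M_{j-1}$. Hence square classes inject.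

**Step 4: pass to the union.** Let $M=\bigcup_jM_j$. An element that becomes a square in $M$ does so in some $M_j$; hence by Step 3 the map $\iota:V\to M^*/M^{*2}$ is injective. An algebra over $L$ that splits over $M$ splits over some $M_j$, because an isomorphism with a matrix algebra involves only finitely many elements of $M$. So $\ker(\Lambda^2V\to\operatorname{Br}M)=\bigcup_j\langle\kappa_1,\dots,\kappa_j\rangle=K$. Finally, $\left(\frac{\iota a,\iota b}{M}\right)\cong\left(\frac{\iota c,\iota d}{M}\right)$ if and only if their Brauer classes agree, that is, if and only if $a\wedge b+c\wedge d$ lies in this kernel $K$.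

For the last assertion apply this to $(V_\infty,K_\infty)$, which has countable dimension. The distinguished elements correspond, because $-1$ is a square in $M\supset\mathbb C$ and $-1=0$ in $V_\infty$. That $\mathcal V$ is not itself the structure of a field is Theorem 1. $\blacksquare$

In the structure of this $M$ the three relations $q(\iota a_i,\iota b_i)=0$ hold with nontrivial entries and distinct $\iota a_i$. So by Lemma 1 the classes $y_{12},y_{13},y_{23}$ do exist in $M^*/M^{*2}$. By Theorem 1, for no such choice do all three lie in $\iota(V_\infty)$.
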